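# Random groups with relators of length three: the constant in the triviality threshold

## 1. The threshold constant equals $1/(96\cos^{3/2}(2\pi/9))$

Let $S=\{s_1,\dots,s_n\}$ be a set of $n$ generators. Let $R$ be a random set of relators, obtained by including each cyclically reduced word of length three over the alphabet $S\cup S^{-1}$ independently with probability $p=p(n)$. Let $\Gamma(n,p)=\langle S\mid R\rangle$, and let $h(n,p)$ be the probability that $\Gamma(n,p)$ is trivial. A theorem of Antoniuk, Friedgut and Łuczak (2014) provides a function $c(n)$ such that for every $\epsilon>0$
$$\lim_{n\to\infty}h\big(n,(1-\epsilon)c(n)n^{-3/2}\big)=0,\qquad \lim_{n\to\infty}h\big(n,(1+\epsilon)c(n)n^{-3/2}\big)=1. \tag{1}$$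

**Theorem 1.** Let $\tau_k$ be the number of rooted triangulations of the oriented sphere with $k$ faces (loops and multiple edges allowed, rooted at a directed edge) in which every face is incident to three distinct edges. Put $\gamma=\limsup_k\tau_k^{1/k}$. Then $1\le\gamma\le64$. Put
$$c^*=\frac1{12\sqrt2\,\gamma}\in(0,\infty).$$

(a) If $c>c^*$, then $\liminf_n h(n,cn^{-3/2})>0$.

(b) If $c<c^*$, then $\limsup_n h(n,cn^{-3/2})<1$.

(c) $\gamma^2=32\cos^3(2\pi/9)$, so
$$c^*=\frac1{96\cos^{3/2}(2\pi/9)}\approx0.01554 .$$

Consequently $c(n)\to c^*$, a positive constant; moreover $h(n,cn^{-3/2})\to0$ for every $c<c^*$ and $h(n,cn^{-3/2})\to1$ for every $c>c^*$.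

Now let us unpack this. The theorem (1) says that the change from "almost surely nontrivial" to "almost surely trivial" takes place in a narrow window around $c(n)n^{-3/2}$. It says nothing about $c(n)$ except that it exists; a priori $c(n)$ could oscillate. The function is determined only up to a factor $1+o(1)$, so whether it converges to a positive limit does not depend on the choice. In plain words the question is this: does the threshold sit at a fixed multiple of $n^{-3/2}$? The theorem answers yes and identifies the multiple by counting planar triangulations.

Statements (a) and (b) look weak, since they only keep probabilities away from $0$ and from $1$. The sharp threshold theorem turns them into full statements.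

**Deduction of the last paragraph of Theorem 1 from (a) and (b).** The probability $h$ is nondecreasing in $p$, because adding relators preserves triviality. Let $c>c^*$ and suppose $c(n_j)\ge(1+\eta)c$ along a subsequence, with $\eta>0$. Then $c\le(1-\epsilon)c(n_j)$ for the $\epsilon>0$ with $1-\epsilon=1/(1+\eta)$, so $h(n_j,cn_j^{-3/2})\to0$ by (1) and monotonicity. This contradicts (a). Hence $\limsup c(n)\le c$ for every $c>c^*$. Let now $c<c^*$ and suppose $c(n_j)\le(1-\eta)c$ along a subsequence. Then $c\ge(1+\epsilon)c(n_j)$ for some $\epsilon>0$, so $h(n_j,cn_j^{-3/2})\to1$, which contradicts (b). Hence $\liminf c(n)\ge c$ for every $c<c^*$. So $c(n)\to c^*$, and the statement on $h(n,cn^{-3/2})$ follows by applying (1) once more. $\square$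

Convergence to a positive constant uses only (a), (b) and $0<\gamma<\infty$. Part (c) is a separate computation (Section 11), and it is the only place where an enumeration formula is cited.

## 2. Letters, triangles and the exponent $3/2$

A word $xyz$ is *cyclically reduced* if no two cyclically adjacent letters are inverse to each other. So $xxy$ and $x^3$ are allowed, and $xyx^{-1}$ is not. Write $L=S\cup S^{-1}$ for the set of *letters* and $N=2n=|L|$. For a letter $a$ let $|a|$ be its underlying generator. All logarithms are natural.

**Definition (triangle).** A *triangle* is a class of cyclically reduced words of length 3, not cubes $x^3$, under cyclic rotation and inversion.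

Each class has exactly 6 words. The three rotations of a word of length 3 are distinct unless it is a cube. No rotation of $w$ equals a rotation of $w^{-1}$: the exponent sum of three letters is odd, hence nonzero; rotation preserves it and inversion changes its sign. For example, the triangle of $xyz$ is $\{xyz,\ yzx,\ zxy,\ z^{-1}y^{-1}x^{-1},\ y^{-1}x^{-1}z^{-1},\ x^{-1}z^{-1}y^{-1}\}$.

Draw a triangle $f$ as a disc whose boundary is cut into three *sides* $(f,1),(f,2),(f,3)$, each carrying a generator with a direction. The six words are the six ways of reading the boundary (three starting corners, two directions). Since they are distinct, the three sides are distinguishable by the reading.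

A triangle is *present* if one of its words is in $R$; all six impose the same relation. Presences of different triangles are independent, each with probability $\hat p=1-(1-p)^6\le6p$, and $\hat p\sim6p$ as $p\to0$. For $p=cn^{-3/2}$ we have
$$N^{3/2}\cdot6p=12\sqrt2\,c. \tag{2}$$
Read (2) as follows. A triangulation of a closed surface has $\frac32$ edges per face. A label for each edge gives $N^{3/2}$ choices per face, against a probability $6p$ per face. These balance exactly at $p\asymp n^{-3/2}$, and what is left is an exponential rate $12\sqrt2c$ per face.

**Definition (degrees).** For a finite collection $Q$ of triangles and a generator $x$, let $d_Q(x)$ be the number of sides of triangles of $Q$ carrying $x$, and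
$$e(Q)=\#\{x:d_Q(x)\ge1\},\qquad b(Q)=\#\{x:d_Q(x)=1\},\qquad X(Q)=\sum_x(d_Q(x)-2)^+ .$$

Since $3|Q|=\sum_xd_Q(x)$, and since $2\cdot1_{d\ge1}-d$ equals $1$ for $d=1$, $0$ for $d\in\{0,2\}$ and $-(d-2)$ for $d\ge3$,
$$2e(Q)-3|Q|=b(Q)-X(Q). \tag{3}$$
So $b$ is the gain in free labels over the balanced count $\frac32|Q|$, and $X$ is the loss.

**Two tiny examples.** Let $Q$ consist of the triangles of $xyz$ and $xyw$, with distinct generators. Then $d(x)=d(y)=2$, $d(z)=d(w)=1$, so $e=4$, $b=2$, $X=0$, and (3) reads $8-6=2$. If both are present, then $z=w$ in the group. The expected number of such present pairs has order $N^4(n^{-3/2})^2\asymp N$: coincidences between letters are plentiful for every $c>0$.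

Next take the three triangles of $ast$, $a'st$ and $o\,a\,a'^{-1}$. If they are present, then $a=a'$, hence $o=1$. Here $5$ generators and $3$ triangles give an expected number of order $N^5n^{-9/2}\asymp N^{1/2}$. So letters that become trivial for a local reason are rarer: about $N^{1/2}$ of the $N$ letters for this pattern. This tells us what to aim at above the threshold: coincidences $a=b$, not equations $a=1$.

## 3. Triangulations whose faces have three distinct edges

Let $\mathcal T_k$ be the set counted by $\tau_k$. By Euler's formula a member has $\frac{3k}2$ edges and $\frac k2+2$ vertices, so $\tau_k=0$ for odd $k$. Rooted maps have no nontrivial automorphisms; we use this constantly. The dual of a triangulation is a *cubic map* (all degrees 3), and a face with three distinct edges becomes a vertex that carries no loop. So $\tau_k$ also counts rooted loopless planar cubic maps with $k$ vertices.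

**Small values.** For $k=2$ the only loopless cubic map is the theta graph; it has 6 directed edges and 6 orientation-preserving automorphisms, so $\tau_2=1$. For $k=4$ there are two: $K_4$ (12 directed edges, 12 automorphisms, 1 rooting), and the square with two opposite edges doubled (12 directed edges, 4 automorphisms, 3 rootings). There is no other: if there is a bridge, its sides have odd order, so one side is a single vertex, which carries a loop. Hence $\tau_4=4$.

**Step 1: $\gamma\ge1$.** For even $k\ge4$ the double cone over a cycle of length $k/2$ lies in $\mathcal T_k$, so $\tau_k\ge1$.

**Step 2: $\gamma\le64$.** We encode a rooted cubic map with $k$ vertices by $2$ bits for each of its $3k$ darts (half-edges). Fix a spanning tree and walk around it, starting at the root dart. All $3k$ darts are met once. For each dart record whether its edge is a tree edge, and whether this dart is the first or the second dart of its edge to be met. The tree darts form a balanced parenthesis word, which determines the tree. The other edges are non-crossing chords of the complementary disc, so their darts also form a balanced parenthesis word, which determines them. Hence $\tau_k\le4^{3k}=64^k$.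

## 4. Counting van Kampen diagrams, and the effect of repeated triangles

**Van Kampen's lemma (textbook).** Let $\langle S\mid R\rangle$ have cyclically reduced relators. If a reduced word $w\neq1$ is, in the free group, a product of $k$ conjugates of relators or their inverses, then there is a planar, connected, simply connected diagram with at most $k$ faces, with edges labelled by directed generators, whose faces read relators or their inverses and whose boundary walk reads $w$. Conversely, the boundary label of any planar simply connected labelled diagram is, in the free group, a product of conjugates of its face labels or their inverses, one for each face.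

In Section 2, gluing $ast$ and $a'st$ along $s,t$ and then $oaa'^{-1}$ along $a,a'$ gives a diagram with 3 faces and boundary label $o$: inside the loop $o$ at a vertex $v$ there is a vertex $w$, joined to $v$ by $a$ and $a'$, and a vertex inside the digon $aa'$ joined to $v$ and $w$.

**The natural attempt at (b).** If $\Gamma$ is trivial, then $s_1=1$, so there is a diagram with boundary label $s_1$ all of whose faces are present triangles. Let us bound the expected number of such diagrams. First consider diagrams with $k$ faces in which different edges carry different generators. A face cannot be glued to itself (by cyclic reducedness; the short argument is in Section 9). The outer face is a monogon; fill it with the three-triangle pattern just described and root at the boundary loop. This gives a member of $\mathcal T_{k+3}$, so there are at most $\tau_{k+3}$ shapes. There are $\frac{3k+1}2$ edges and one label is prescribed, so there are at most $N^{(3k-1)/2}$ labellings. Different faces carry different triangles: two faces with the same three edges would form a whole sphere by themselves, with no room for the outer face. The expected number is therefore at most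
$$\tau_{k+3}\,N^{(3k-1)/2}(6p)^k=\tau_{k+3}(12\sqrt2\,c)^kN^{-1/2}.$$
If $c<c^*$, choose $\lambda>\gamma$ with $12\sqrt2c\lambda<1$. As $\tau_k\le C_\lambda\lambda^k$, the sum over $k$ is $O(N^{-1/2})$. So below $c^*$ almost surely no such diagram exists, and this is where $c^*$ comes from.

**Where it stops.** A diagram may use the same triangle many times. If $k$ faces carry only $q$ different triangles, the probability is about $(6p)^q$, while the number of shapes is exponential in $k$. There is no bound on $k$ in terms of $q$, so the union bound diverges.

One can try to count *collections* $Q$ of triangles instead of diagrams, each collection once. If all degrees $d_Q(x)$ are $2$, the expected number of present $Q$ with $q$ triangles is about $(12\sqrt2c)^q$ times the number of ways to glue $q$ triangles in pairs of sides. But without planarity this number is superexponential: there are $(3q-1)!!$ ways to pair the sides of $q$ labelled triangles, and division by $q!\,6^q$ does not help. The diagram is planar; the surface glued from the *different* triangles in it need not be.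

The proof of (b) gets past this point by showing that planarity of the diagram controls the genus of the surfaces glued from its triangles, when the surfaces are sorted by multiplicity and averaged in the right way. Before that we prove (a), which needs no such control.

## 5. Part (a): linearly many coincidences force a collapse

Let $c>c^*$. Fix $c_1\in(c^*,c)$, $\varepsilon=c-c_1$ and $M=8/\varepsilon$. Let $R_1,R_2',R_2''$ be independent random sets of cyclically reduced words of length 3, with inclusion probabilities $p_1=c_1n^{-3/2}$ and $p_2'=p_2''=\frac\varepsilon2n^{-3/2}$. Their union includes each word independently with probability at most $cn^{-3/2}$. So it suffices to show that $\langle S\mid R_1\cup R_2'\cup R_2''\rangle$ is trivial with probability bounded below. Put $\Gamma_1=\langle S\mid R_1\rangle$.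

**Step 1: choose a size of disc.** The purpose is to get $4MN$ coincidences in expectation, with the large constant $M$. Let $\tau_k'$ count the $T\in\mathcal T_k$ whose root edge is not a loop. A triangulation with $k$ faces has more than one vertex, hence a non-loop edge, so at least 2 of its $3k$ directed edges are not loops. A map with $g$ automorphisms has $3k/g$ rootings, of which at least $2/g$ are at non-loops; thus $\tau_k'\ge\frac2{3k}\tau_k$. Since $12\sqrt2c_1\gamma>1$, we can fix $k$ with
$$\tau_k'(12\sqrt2\,c_1)^k\ge4M .$$

For such $T$, open the root edge into a digonal hole. We get a disc $\Delta_T$ with $k$ triangles, $\frac{3k}2+1$ edges and two boundary edges $e',e''$, the left and the right copy of the root edge, both directed as it. The dual graph of $\Delta_T$ is connected: we removed one edge from the dual of $T$, and a dual edge is a bridge only if the primal edge is a loop.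

A *labelling* $\varphi$ gives the edges (with fixed reference directions) letters with distinct underlying generators. Each face has three distinct edges, so it reads a cyclically reduced word that is not a cube. Distinct faces give distinct triangles, since two faces with the same three edges would form a closed component, while $\Delta_T$ has connected dual graph and has boundary. If all $k$ triangles are present, then $\varphi(e')\varphi(e'')^{-1}$ is the boundary label of a diagram, so $\varphi(e')=\varphi(e'')$ in $\Gamma_1$. (For $k=2$ this is the example $z=w$.)

Let $Z$ be the number of pairs $(T,\varphi)$ with all triangles present (for $R_1$). There are $(1+o(1))N^{3k/2+1}$ labellings of each $\Delta_T$, so by (2)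
$$\mathbb EZ\sim\tau_k'(12\sqrt2\,c_1)^kN\ge4MN.$$

**Step 2: a bound for overlapping pairs.** The purpose is to control all second moments at once. Consider ordered pairs of labelled discs that share exactly a set $H$ of triangles, $|H|=s$, and share at least the generators in a set $G\supseteq\mathrm{gen}(H)$, where $\mathrm{gen}(H)$ is the set of generators on $H$. The number of patterns of coincidence is bounded in terms of $k$. For each pattern at most $2(\frac{3k}2+1)-|G|$ generators are free, and $2k-s$ different triangles must be present. So the expected number of present pairs is
$$O_k\big(n^{(3k+2)-|G|}\,n^{-\frac32(2k-s)}\big)=O_k\big(n^{2-(|G|-\frac{3s}2)}\big). \tag{4}$$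
View $H$ as a set of faces of $\Delta_T$. Each edge has at most two sides, so counting the $3s$ sides of $H$ gives
$$|\mathrm{gen}(H)|-\tfrac{3s}2=\tfrac12\#\{\text{edges of }\Delta_T\text{ with exactly one side in }H\}. \tag{5}$$
If $H$ is nonempty and not everything, then by connectedness of the dual graph some interior edge has exactly one side in $H$. If $H$ is everything, the edges in (5) are $e'$ and $e''$, and (5) equals $1$.

**Step 3: $Z\ge3MN$ a.a.s.** Pairs with $s=0$ are independent and do not contribute to the variance. For $s\ge1$ and $G=\mathrm{gen}(H)$, (5) is at least $\frac12$. So $\mathrm{Var}\,Z=O(n^{3/2})$, and Chebyshev's inequality gives the claim.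

**Step 4: few pairs of discs give the same coincidence.** Let $Z_2$ count ordered pairs of distinct present $(T,\varphi),(T',\varphi')$ with the same $(a,b)=(\varphi(e'),\varphi(e''))$. We show $\mathbb EZ_2=O(n^{1/2})$.

First, $H$ is not everything. Suppose all $k$ triangles coincide. The triangles with their generators determine the glued labelled disc (glue sides with the same generator, matching directions). The letters $a,b$ determine the directed edges $e',e''$. The convention that $e'$ is the left copy means that the disc lies to the left of $e'$, and this fixes the orientation. So $(T,\varphi)=(T',\varphi')$, contrary to assumption.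

Now $G\supseteq\mathrm{gen}(H)\cup\{|a|,|b|\}$. If $s=0$, then $|G|-\frac{3s}2\ge2$. If $1\le s<k$, then by (5) we collect at least $\frac12$ from an interior edge with one side in $H$, and for each of $e',e''$ either $\frac12$ (its triangle is in $H$) or $1$ (its triangle is not in $H$, and then its generator is not in $\mathrm{gen}(H)$). The total is at least $\frac32$. By (4), $\mathbb EZ_2=O(n^{1/2})$.

**Step 5: the coincidences are spread out.** Let $z_a$ be the number of present $(T,\varphi)$ with $\varphi(e')=a$. We bound $\mathbb E\sum_az_a^2$, where $G\supseteq\mathrm{gen}(H)\cup\{|a|\}$. For $s=0$ we have $|G|-\frac{3s}2\ge1$. For proper nonempty $H$ it is at least $\frac12+\frac12$: an interior edge, and the edge $e'$. For $H$ everything it is at least $1$. So $\mathbb E\sum_az_a^2\le C_kN$.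

Let $\deg(a)\le z_a$ be the number of distinct $b$ occurring with $a$. If a pair $(a,b)$ occurs $m\ge1$ times, then $m-\frac{m(m-1)}2\le1$; summing over pairs, $\sum_a\deg(a)\ge Z-\frac12Z_2\ge2MN$ a.a.s. Also, by Markov's inequality, $\sum_a\deg(a)^2\le10C_kN$ with probability at least $\frac9{10}$. With $K_0=\lceil10C_k/M\rceil$ and $\min(d,K_0)\ge d-d^2/K_0$ (clear for $d\le K_0$; for $d>K_0$ the right side is negative) we get
$$\sum_a\min(\deg(a),K_0)\ge2MN-\frac{10C_kN}{K_0}\ge MN.$$

**Step 6: blocks of equal letters.** Let $C(a)$ be the class of letters equal to $a$ in $\Gamma_1$. It contains $a$ and the $\deg(a)$ letters $b\ne a$, so $|C(a)|>\deg(a)$. Split each class of size $>K_0$ into *blocks* of sizes in $[K_0,2K_0)$; this is possible, taking blocks of size $K_0$ and adding the remainder to the last one. The other classes are themselves blocks. Then $|\mathrm{block}(a)|\ge\min(\deg(a),K_0)$. So with probability at least $\frac9{10}-o(1)$ all blocks have size at most $2K_0$, and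
$$\sum_{X}|X|^2=\sum_a|\mathrm{block}(a)|\ge MN \qquad(\text{first sum over blocks }X). \tag{6}$$
Fix such an $R_1$.

**Step 7: $R_2'$ creates a class of size at least $N/3$.** For blocks $X,Y$ let $Z_{XY}$ be the set of $z\in L$ with $xyz\in R_2'$ for some $x\in X$, $y\in Y$. All elements of $Z_{XY}$ are equal in $\langle S\mid R_1\cup R_2'\rangle$. For different ordered pairs $(X,Y)$ the sets $Z_{XY}$ depend on disjoint sets of words, so they are independent.

Fix $A\subset L$ with $N/3\le|A|\le2N/3$. Call $(X,Y)$ *good* if $y\ne x^{-1}$ for all $x\in X,y\in Y$. For good $(X,Y)$ there are at least $|X||Y|(|A|-2)\ge|X||Y|N/4$ cyclically reduced words $xyz$ with $z\in A$ (only $z=x^{-1}$ and $z=y^{-1}$ are forbidden; $N$ is large), and likewise for $A^c$. If $m$ is either number of words, then $p_2'm\le p_2'\cdot4K_0^2N\to0$ uniformly, and $1-(1-p)^m\ge\frac{pm}2$ for $pm\le1$. Words ending in $A$ and in $A^c$ are independent, so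
$$P(Z_{XY}\text{ meets both }A\text{ and }A^c)\ge\Big(\tfrac12p_2'|X||Y|\tfrac N4\Big)^2=\frac{p_2'^2N^2|X|^2|Y|^2}{64}.$$
By (6), $\sum_{X,Y}|X|^2|Y|^2\ge M^2N^2$. The pairs that are not good number at most $N$ (each letter $x$ accounts for one pair, the blocks of $x$ and $x^{-1}$), and contribute $O(N)$. Since $p_2'^2=\frac{\varepsilon^2}4n^{-3}=2\varepsilon^2N^{-3}$, the probabilities sum over good pairs to at least
$$(1-o(1))\,\frac{2\varepsilon^2M^2}{64}\,N=(1-o(1))\frac{\varepsilon^2M^2}{32}N=(2-o(1))N .$$
So $P(\text{no }Z_{XY}\text{ meets both})\le e^{-1.9N}$ for large $N$. There are at most $2^N$ sets $A$ and $2^Ne^{-1.9N}\to0$. This is why $M=8/\varepsilon$ was chosen. Hence a.a.s. for every such $A$ some $Z_{XY}$ meets both $A$ and $A^c$.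

Then some class of letters equal in $\langle S\mid R_1\cup R_2'\rangle$ has size at least $N/3$. Otherwise add classes one at a time until the union $A$ first has $|A|\ge N/3$; then $|A|<2N/3$. Each $Z_{XY}$ lies in one class, so none meets both $A$ and $A^c$, a contradiction.

**Step 8: $R_2''$ kills everything.** Let $\mathcal L$, $|\mathcal L|\ge N/3$, be a set of letters all equal to an element $g$. For $z\in L$ there are at least $(\frac N3-1)(\frac N3-2)\ge N^2/10$ cyclically reduced words $xyz$ with $x,y\in\mathcal L$. So with probability at least $1-Ne^{-p_2''N^2/10}\to1$, for every letter $z$ one such word is in $R_2''$, and then $z=g^{-2}$. Taking $z\in\mathcal L$ gives $g=g^{-2}$; the letter $z^{-1}$ gives $g^{-1}=g^{-2}$. So $g=1$, and all letters equal $g^{-2}=1$. The total probability is at least $\frac9{10}-o(1)$. This proves (a). $\square$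

## 6. Euler genus over $\mathbb F_2$, and cutting a surface into planar pieces

For (b) we must count gluings of given genus, so we first fix the notion of genus. It has to include nonorientable surfaces: the triangle of $xxy$, glued along $x$, will be a Möbius band.

**Definition (triangulated surface).** A *triangulated surface* is obtained from finitely many triangles by gluing some pairs of sides; it may be connected or not, with or without boundary, orientable or not. Its vertices are the classes of corners under crossing glued sides. Each class is a path or a cycle of corners.

**Definition (Euler genus, planar).** The *Euler genus* of a connected compact surface with $\beta$ boundary circles and Euler characteristic $\chi$ is $2-\beta-\chi$. Euler genera of components are added. *Planar* means that every component has Euler genus $0$, that is, it is a sphere with holes.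

**Example.** Glue the sides $x,x$ of the triangle $xxy$, matching directions. All three corners form one path, so there are 1 vertex, 2 edges, 1 face, one boundary circle: $\chi=0$ and the Euler genus is $2-1-0=1$. This is the Möbius band. Next glue $xyz$ and $xzy$ along all three generators: one vertex, 3 edges, 2 faces, $\chi=0$, $\beta=0$, Euler genus 2. It is a torus: each edge is traversed in the same direction by both triangles, so reversing one triangle orients the surface.

We recall two facts. First, *the Euler genus is the rank of the intersection form on $H_1(\cdot\,;\mathbb F_2)$.* The form is the map $H_1(F)\to H_1(F,\partial F)$ followed by Lefschetz duality, so its radical $\mathrm{rad}$ is the image of $H_1(\partial F)$. For connected $F$ with $\beta=0$ we have $\dim H_1=2-\chi$ and $\mathrm{rad}=0$. For $\beta\ge1$ we have $\dim H_1=1-\chi$ and $\dim\mathrm{rad}=\beta-1$, because the sum of the boundary circles is the only relation between them. In both cases the rank is $2-\beta-\chi$.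

Second, the form is natural under inclusion of subsurfaces, and it is an orthogonal sum over disjoint subsurfaces. A pulled-back form has at most the original rank. So *disjoint subsurfaces of a surface of Euler genus $h$ have total Euler genus at most $h$.*

"Ungluing" an edge means not performing that gluing. The interior of the resulting surface maps injectively to the original one; so, after shrinking by a collar, the resulting surface is a subsurface of the original.

**Lemma 2.** Let $\Sigma$ be a triangulated surface with $i$ triangles and Euler genus $h$, and let $0<\epsilon\le1$. One can unglue at most $\epsilon i+3h\big(1+\frac{12}\epsilon\log i\big)$ edges to make it planar.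

*Proof.* Work in the dual graph: its vertices are the triangles, its edges the gluings, and its maximum degree is at most 3.

**Step 1: cut into clusters of small radius.** Let $v$ be a vertex of the current graph and $B_j$ the ball of radius $j$ about it. If more than $\epsilon|B_j|$ edges leave $B_j$, then, since each new vertex absorbs at most 3 of them, $|B_{j+1}|\ge(1+\frac\epsilon3)|B_j|$. Let $j$ be the least index such that at most $\epsilon|B_j|$ edges leave $B_j$. It exists, since eventually the ball is a whole component. Then $(1+\frac\epsilon3)^j\le|B_j|\le i$. As $\log(1+\frac\epsilon3)\ge\frac\epsilon6$,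
$$j\le\rho:=\tfrac6\epsilon\log i.$$
Unglue the leaving edges, set $B_j$ aside, and continue with the rest. In total at most $\epsilon i$ edges are unglued. We get clusters $K$, each with a dual spanning tree of depth at most $\rho$. Being disjoint subsurfaces, they satisfy $\sum_Kh_K\le h$.

**Step 2: destroy the genus of each cluster along short cycles.** Closed curves in $K$ can be pushed off the vertices and then onto the dual graph. So the fundamental cycles of the dual spanning tree generate $H_1(K;\mathbb F_2)$. Choose $h_K$ of them that form a basis of $H_1(K;\mathbb F_2)/\mathrm{rad}$. Each passes through at most $2\rho+1$ triangles. Unglue all sides of all these triangles; this costs at most $3h_K(2\rho+1)=3h_K(1+\frac{12}\epsilon\log i)$ edges. The isolated triangles are discs. The rest $K'$ of $K$ is disjoint from the chosen cycles, so the image of $H_1(K')$ in $H_1(K)/\mathrm{rad}$ is orthogonal to a basis. The form on this quotient is nondegenerate, hence the image is $0$. So the intersection form of $K'$ vanishes, and $K'$ is planar. $\square$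

## 7. The surface of a collection of triangles, and how many collections there are

**Definition ($\Sigma(Q)$).** For a collection $Q$ of triangles, $\Sigma(Q)$ is the triangulated surface obtained from the triangles of $Q$ by gluing, for each generator $x$ with $d_Q(x)=2$, the two sides carrying $x$, matching directions. Let $h(Q)$ be its Euler genus, $V(Q)$ its number of vertices, $B(Q)$ its number of unglued sides.

Sides carrying $x$ with $d_Q(x)=1$ or $d_Q(x)\ge3$ remain unglued. Since $d\le3(d-2)$ for $d\ge3$,
$$B(Q)=b(Q)+\sum_{d_Q(x)\ge3}d_Q(x)\le b(Q)+3X(Q). \tag{7}$$

**Definition (type I, admissible).** $Q$ is *of type I* if $\Sigma(Q)$ is closed and connected with $h(Q)\le3$. $Q$ is *admissible* if no closed component of $\Sigma(Q)$ has Euler genus at most $3$. Put $\chi_0(Q)=1$ if the generator $s_1$ occurs in $Q$, else $\chi_0(Q)=0$. Put $\ell(i)=\log(2+i)\ge1$ for $i\ge1$.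

For example, $\{xyz,\,xzy\}$ is of type I with $h=2$ (the torus above). There are of order $N^3$ such collections, each present with probability of order $n^{-3}$. So the expected number of present ones is of constant order. This is why we will get an event of positive probability, and not one of probability near $1$. The two-triangle collection $\{xyz,xyw\}$ is admissible: its surface is a disc with $b=B=2$, $h=0$.

**Lemma 3.** For $\lambda>\gamma$ and $\delta>0$ there are constants $K,K'$ such that for all $n$, $i\ge1$, $b,X,B,h,\chi_0$ the number of admissible $Q$ with $|Q|=i$ and these parameters is at most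
$$K'\,N^{\frac{3i+b-X}2-\chi_0}\,\lambda^i\exp\big(\delta i+K\ell(i)^3(B+h)\big).$$
The number of type I collections with $i$ triangles is at most $K'N^{3i/2}\lambda^i\exp(\delta i+3K\ell(i)^3)$.

So a unit of boundary or of genus costs only a factor $e^{K\ell(i)^3}$; the exponential rate is that of planar triangulations.

*Proof.* Let $Q$ be admissible with the given parameters.

**Step 1: pass to a planar surface with boundary.** Apply Lemma 2 with $\epsilon=\epsilon_0/\ell(i)$, where $0<\epsilon_0\le1$ will be chosen at the end. We unglue $\kappa\le\epsilon i+3h(1+\frac{12}\epsilon\ell(i))$ edges and get a planar surface $\Pi$ with $i$ triangles and $b'=B+2\kappa\le3i$ boundary sides. Every component of $\Pi$ has nonempty boundary: otherwise it is a closed component of $\Sigma(Q)$ that is a sphere, and admissibility excludes this.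

No triangle of $\Pi$ is glued to itself. Indeed, two sides of one triangle carrying the same generator $x$ are cyclically adjacent. By cyclic reducedness they carry the same letter when traversed along the boundary, so gluing them creates a Möbius band, which is impossible in a planar surface.

**Step 2: fill the holes and count rooted components.** Order the components of $\Pi$ and root each at a directed boundary side, orienting the component so that the surface lies to the left. Fill each boundary circle of length $\ell\ge2$ by a cone of $\ell$ triangles. Fill each boundary circle of length $1$ (a loop $o$ at $v$) by three triangles with edge sets $(o,a,a')$, $(a,s,t)$, $(a',s,t)$, where $a,a'$ join $v$ to a new vertex $w$, and $s,t$ join $v$ and $w$ to a new vertex inside the digon $aa'$. All faces now have three distinct edges. So a component with $i_j$ triangles and $b_j$ boundary sides becomes an element of $\mathcal T_{i_j+q_j}$ with $q_j\le3b_j$, and it is recovered by specifying which $q_j$ faces are fillings.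

Fix $C_\lambda\ge1$ with $\tau_k\le C_\lambda\lambda^k$ for all $k$. There are at most $b'$ components, $\sum i_j=i$, $\sum q_j\le3b'$, $i_j+q_j\le10i$, and $\lambda>1$. So for given $(i_j,q_j)_j$ the number of sequences of rooted components is at most
$$\prod_jC_\lambda\lambda^{i_j+q_j}(i_j+q_j)^{q_j}\le\lambda^i\,C_\lambda^{b'}\lambda^{3b'}(10i)^{3b'}.$$
There are at most $b'(9i^2)^{b'}$ choices for the number of components and the pairs $(i_j,q_j)$, $1\le i_j\le i$, $1\le q_j\le9i$. Altogether there are at most $\lambda^i\exp(C\,b'\,\ell(i))$ sequences, with $C=C(\lambda)$.

**Step 3: recover $Q$ from the components.** Two things remain to be specified. First, the partition of the $b'$ boundary sides according to the generator carried, with relative directions: at most $(2b')^{b'}$ choices. Second, a letter for each class of edges. By (3) the number of classes is $e(Q)=\frac{3i+b-X}2$, so there are at most $N^{e(Q)}$ choices. If $\chi_0=1$, specify instead which class carries $s_1$ and in which direction ($\le6i$ choices), and letters for the others ($N^{e(Q)-1}$ choices).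

There are at most $3i+1\le(2+i)^3=e^{3\ell(i)}$ possible values of $\kappa$. So the number of $Q$ is at most
$$6i\,e^{3\ell(i)}\,N^{\frac{3i+b-X}2-\chi_0}\lambda^i\exp(C'b'\ell(i)),$$
with $C'=C'(\lambda)$ and with $b'$ at the largest value allowed by the bound on $\kappa$, namely
$$C'b'\ell(i)\le C'\ell(i)B+2C'\epsilon_0i+6C'\ell(i)\,h\Big(1+\frac{12\,\ell(i)^2}{\epsilon_0}\Big).$$
Choose $\epsilon_0$ with $2C'\epsilon_0\le\delta/2$, absorb the polynomial factor $6i\,e^{3\ell(i)}$ into $K'e^{\delta i/2}$, and take $K$ large.

**Step 4: type I.** Here $b=X=B=0$ and $e(Q)=\frac{3i}2$. If $h=0$, then $\Sigma(Q)$ is a sphere without self-glued triangles (same argument as in Step 1); orient and root it arbitrarily. There are at most $\tau_iN^{3i/2}$ such collections. If $1\le h\le3$, the argument above applies, with $\chi_0$ disregarded; each component of $\Pi$ has boundary, since a component without boundary would be the whole connected surface $\Sigma(Q)$, which is not planar. Sum over the four values of $h$ and enlarge $K'$. $\square$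

## 8. An event of positive probability below $c^*$

Fix $c<c^*$ and $p=cn^{-3/2}$. Choose $\delta>0$ with $12\sqrt2\,c\,\gamma\le e^{-4\delta}$ and put $\lambda=\gamma e^\delta$, so that $12\sqrt2\,c\,\lambda e^\delta\le e^{-2\delta}$. Let $K,K'$ be as in Lemma 3. Put $r=\lceil(\log N)^3\rceil$, $\ell_*=\log(2+r)$, and
$$\Phi(Q)=-\delta|Q|+K\ell_*^3\,\big(B(Q)+h(Q)\big)+\tfrac12\log N\cdot\big(b(Q)-X(Q)-2\chi_0(Q)\big). \tag{8}$$
Think of $\Phi$ as an upper estimate for the logarithm of the expected number of present collections that look like $Q$. A side carried once ($b$) costs $\frac12\log N$; an excess side ($X$) earns $\frac12\log N$; containing the prescribed generator $s_1$ earns $\log N$. Boundary and genus cost only $K\ell_*^3=O((\log\log N)^3)$ per unit. For $\{xyz,xyw\}$ without $s_1$ we have $\Phi=-2\delta+2K\ell_*^3+\log N>0$, in accordance with the order $N$ found in Section 2.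

**Definition (type II, the event $\mathcal E$).** $Q$ is *of type II* if $1\le|Q|\le r$, $Q$ is admissible and $\Phi(Q)<0$. Let $\mathcal E$ be the event that no word $x^3$ is in $R$, that no type I collection with at most $r$ triangles has all its triangles present, and that no type II collection has all its triangles present.

**Lemma 4.** $\liminf_nP(\mathcal E)>0$.

*Proof.* **Step 1: the expected numbers are bounded.** For $i\le r$ we have $\ell(i)\le\ell_*$. Fix $i$ and $b,X,B,h,\chi_0$; then $\Phi$ is determined, and we assume it is negative. By Lemma 3 and (2), these type II collections contribute to $\sum_Q(6p)^{|Q|}$ at most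
$$K'(12\sqrt2\,c\lambda e^\delta)^i\,e^{K\ell_*^3(B+h)+\frac12\log N(b-X-2\chi_0)}\le K'e^{-2\delta i}\,e^{\delta i+\Phi}=K'e^{-\delta i}e^{\Phi}\le K'e^{-\delta i}.$$
Here $b,X,B\le3i$. Also $0\le h\le4i$, because $h\le2\,\#\text{components}-\chi\le2i+3i-i$. So there are $\mathrm{poly}(i)$ parameter values, and $\sum_{Q\text{ type II}}(6p)^{|Q|}=O(1)$. For type I the sum is at most $\sum_iK'e^{-2\delta i+3K\ell(i)^3}=O(1)$.

**Step 2: avoid all of them simultaneously.** The events "not all triangles of $Q$ are present" and "$x^3\notin R$" are decreasing in independent variables. Harris' inequality says that decreasing events are positively correlated, so for $n$ large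
$$P(\mathcal E)\ge(1-p)^{2n}\prod_Q\big(1-(6p)^{|Q|}\big)\ge(1-o(1))\exp\Big(-2\sum_Q(6p)^{|Q|}\Big),$$
the product and sum over the collections of type I with at most $r$ triangles and of type II. The right side is bounded below. $\square$

It remains to show that for $n$ large $\Gamma(n,p)$ is nontrivial on $\mathcal E$: a diagram with boundary label $s_1$ must contain a present collection with $\Phi<0$.

## 9. Regions of a reduced diagram, sorted by multiplicity

Suppose $\mathcal E$ holds and $s_1=1$ in $\Gamma=\Gamma(n,p)$. Use the presentation with one word per present triangle; it defines the same group, as there are no cubes in $R$. Let $k\ge1$ be the least number such that $s_1$ is, in the free group, a product of $k$ conjugates of relators or their inverses. By van Kampen's lemma there is a planar, connected, simply connected diagram $D$ with boundary label $s_1$ and at most $k$ faces; by the converse and minimality it has exactly $k$. The boundary walk has length 1, so $D$ together with the outer face (a monogon) is a cell structure on the sphere whose other faces are triangles. Each face $u$ is labelled by a present triangle $f(u)$, and the sides of $u$ correspond uniquely to the sides of $f(u)$,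 since the class consists of 6 distinct words.

**Step 1: no face of $D$ is glued to itself.** In the plane the two sides would traverse the edge in opposite directions. Any two sides of a triangle are cyclically adjacent, so the cyclic relator would contain $xx^{-1}$.

**Step 2: $D$ is reduced.** We claim: two face-sides glued along an edge of $D$ are never the same side $(f,j)$ of the same triangle. Suppose two faces $u\ne u'$ are glued along $e$, and both sides are $(f,j)$. Read from $e$ in the direction of its generator $x$, both boundaries have the same label $x\alpha$. Delete $e$ and merge $u,u'$ into one face, an open disc whose boundary label is $\alpha\alpha^{-1}$. The new diagram is planar, connected (as $u\ne u'$, $e$ is not a bridge) and simply connected, with boundary label $s_1$. So $s_1$ is a product of conjugates of its face labels or their inverses. The merged face contributes a trivial factor, so $s_1$ is a product of $k-2$ conjugates of relators or inverses. As $s_1\neq1$ in the free group, this contradicts the choice of $k$.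

**Definition (regions and multiplicities).** A *region* $P$ is a nonempty set of faces of $D$. For a set $U$ of faces, $|\partial U|$ is the number of sides of faces of $U$ not glued to a side of a face of $U$. For a region $P$, $\partial_x$ is the number of those sides of $P$ labelled by the generator $x$. Fix a region $P$ with $|P|\le r$. Let $m_f$ be the number of faces of $P$ labelled by the triangle $f$, let $m_u=m_{f(u)}$ for $u\in P$, and let $Q_\mu=\{f:m_f\ge\mu\}$ for $\mu\ge1$.

If $P$ has three faces labelled $f,f,g$ with $f\ne g$, then $Q_1=\{f,g\}$, $Q_2=\{f\}$ and $Q_\mu=\emptyset$ for $\mu\ge3$.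

**A model case.** Suppose for a moment that $P$ had no boundary, that every $f\in Q$ occurred exactly $m$ times in $P$, and that $d_Q(x)=2$ for all $x$ that occur. Then $P$ is glued to a union of spheres, so Euler's formula gives at least $\frac12|P|=\frac m2|Q|$ vertices. By reducedness, all gluings in $P$ are those of $\Sigma(Q)$. So walking around a vertex of $P$ projects to walking around a vertex of $\Sigma(Q)$ a whole number of times. Hence $P$ has at most $mV(Q)$ vertices, and $V(Q)\ge\frac12|Q|$. The closed surface $\Sigma(Q)$ has $\chi=V(Q)-\frac12|Q|\ge0$, so $h(Q)\le2\,\#\text{components}$. If all components have Euler genus at least $4$, as on $\mathcal E$, then $h\ge4\,\#\text{components}$, a contradiction. This is the reason for the number $3$ in "type I". In reality multiplicities vary, there are boundaries, and there are generators of degree $1$ or at least $3$. The next two lemmas run this argument with error terms.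

**Definition (weights).** Put $\theta=\frac9{10}$, $A(j)=j^\theta$, $a_\mu=A(\mu)-A(\mu-1)>0$, so $a_1=1$. For a generator $x$ call the triangle sides carrying $x$ its *types*. List their multiplicities $m_f$ in decreasing order $\mu_1(x)\ge\mu_2(x)\ge\cdots$, extended by $0$; the $j$-th is type $j$. So there are exactly $\mu_j(x)$ face-sides of type $j$ in $P$. Put
$$\mathcal A=\sum_fA(m_f)=\sum_\mu a_\mu|Q_\mu|,\qquad \mathcal X=\sum_x\sum_{j\ge3}A(\mu_j(x))=\sum_\mu a_\mu X(Q_\mu).$$

The second formula for $\mathcal X$ holds since $X(Q_\mu)=\sum_x\#\{j\ge3:\mu_j(x)\ge\mu\}$. By subadditivity of $A$, $\mathcal A\ge|P|^\theta$. In the example $f,f,g$: $\mathcal A=2^\theta+1$.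

**Lemma 5.** $\sum_\mu a_\mu b(Q_\mu)\le\theta\mathcal X+|\partial P|$.

*Proof.* Since $x$ is counted by $b(Q_\mu)$ exactly when $\mu_2(x)<\mu\le\mu_1(x)$, the left side is $\sum_x(A(\mu_1)-A(\mu_2))$. A side of type 1 in $P$ carrying $x$ is unglued in $P$ or, by reducedness, glued to a side of another type carrying $x$. So $\mu_1\le\mu_2+s$ with $s=\sum_{j\ge3}\mu_j+\partial_x$. If $\mu_2\ge1$, concavity gives
$$A(\mu_1)-A(\mu_2)\le\theta\mu_2^{\theta-1}s\le\theta\sum_{j\ge3}A(\mu_j)+\partial_x,$$
because $\mu_j\le\mu_2$ gives $\mu_2^{\theta-1}\mu_j\le A(\mu_j)$. If $\mu_2=0$, then $s=\partial_x$ and the difference is at most $A(\partial_x)\le\partial_x$. Sum over $x$. $\square$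

The factor $\theta<1$ matters: it makes $\sum a_\mu(b-X)(Q_\mu)\le|\partial P|-(1-\theta)\mathcal X$, a genuine gain in $\mathcal X$. The weight $A(j)=j$ would lose it.

**Lemma 6.** $\sum_\mu a_\mu\big(\frac12|Q_\mu|-V(Q_\mu)\big)\le12\mathcal X+\frac92|\partial P|$.

*Proof.* **Step 1: Euler's formula for sets of faces.** For a set $U$ of faces of $D$ let $\Sigma_U$ be the surface obtained by gluing faces of $U$ along the edges of $D$ both of whose sides belong to faces in $U$. It is a subsurface of the sphere: each component has $\chi=2-\#\text{holes}$, and each hole has a boundary side. So $\chi(\Sigma_U)\ge-|\partial U|$. It has $\frac12(3|U|+|\partial U|)$ edges, hence its number of vertices is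
$$V(U)=\chi(\Sigma_U)+\tfrac12(3|U|+|\partial U|)-|U|\ge\tfrac12\big(|U|-|\partial U|\big). \tag{9}$$

**Step 2: average over levels so that each triangle gets weight 1.** Fix $\mu$ with $Q_\mu\ne\emptyset$. For $\nu\ge\mu$ let
$$U_{\mu\nu}=\{u\in P:\mu\le m_u\le\nu\},\qquad \eta_\nu=\tfrac1\nu-\tfrac1{\nu+1},\qquad\text{so}\quad\sum_{\nu\ge m}\eta_\nu=\tfrac1m.$$
A face $u$ with $m_u\ge\mu$ gets total weight $\frac1{m_u}$, and each $f\in Q_\mu$ labels $m_f$ such faces. So $\sum_{\nu\ge\mu}\eta_\nu|U_{\mu\nu}|=|Q_\mu|$. With $T_\mu:=\sum_{\nu\ge\mu}\eta_\nu|\partial U_{\mu\nu}|$, (9) gives
$$\sum_{\nu\ge\mu}\eta_\nu V(U_{\mu\nu})\ge\tfrac12|Q_\mu|-\tfrac12T_\mu. \tag{10}$$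

**Step 3: bound $V(U_{\mu\nu})$ from above by vertices of $\Sigma(Q_\mu)$.** Vertices of $\Sigma_{U_{\mu\nu}}$ are classes of corners, paths or cycles. Each path has two ends at ends of boundary sides, and each boundary side has two ends; so the number of paths is $|\partial U_{\mu\nu}|$.

Along a cycle, every crossed edge is glued between two distinct types in $Q_\mu$ (reducedness), so its generator $x$ has $d_{Q_\mu}(x)\ge2$. Call a cycle *unbroken* if all crossed edges have $d_{Q_\mu}(x)=2$, otherwise *broken*. Each glued edge is crossed once at each of its two ends. So the number of broken cycles is at most twice the number of glued edges with $d_{Q_\mu}(x)\ge3$, hence at most $Y_{\mu\nu}$, the number of sides of faces in $U_{\mu\nu}$ carrying some $x$ with $d_{Q_\mu}(x)\ge3$.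

At an unbroken cycle each crossed edge is glued between the two different sides of $Q_\mu$ carrying $x$, with matching directions, that is, exactly as in $\Sigma(Q_\mu)$. So, under the map from corners of $u$ to corners of $f(u)$, the cycle maps to a closed walk that rotates in a constant direction around a vertex of $\Sigma(Q_\mu)$. The walk never meets an unglued side, so it goes on forever in this direction and this vertex is itself a cycle class. The state "corner, exit side" moves by the rotation of the link circle, whose return time is the number of corners on that circle, and after the whole cycle it returns to its initial value. So the length of the cycle is a positive multiple of $t_\mu(\kappa)$, the number of corners in the class in $\Sigma(Q_\mu)$ of the image $\kappa$ of any of its corners. Writing the number of unbroken cycles as the sum over their corners of $1/\text{length}$,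
$$V(U_{\mu\nu})\le|\partial U_{\mu\nu}|+Y_{\mu\nu}+\sum_{u\in U_{\mu\nu}}\ \sum_{\kappa\text{ corner of }f(u)}\frac1{t_\mu(\kappa)}.$$
Multiply by $\eta_\nu$ and sum over $\nu\ge\mu$. The last term becomes $\sum_{f\in Q_\mu}m_f\cdot\frac1{m_f}\sum_\kappa\frac1{t_\mu(\kappa)}=V(Q_\mu)$. In the same way $\sum_\nu\eta_\nu Y_{\mu\nu}=\sum_{d_{Q_\mu}(x)\ge3}d_{Q_\mu}(x)\le3X(Q_\mu)$. With (10) we obtain
$$\tfrac12|Q_\mu|-V(Q_\mu)\le\tfrac32T_\mu+3X(Q_\mu). \tag{11}$$

**Step 4: bound the averaged boundary $T_\mu$.** A side of a face $u\in P$ with $m_u\ge\mu$ contributes to $T_\mu$ the sum of $\eta_\nu$ over those $\nu\ge m_u$ for which it is unglued in $U_{\mu\nu}$. This is $\frac1{m_u}$ if it is in $\partial P$ or glued to $u'\in P$ with $m_{u'}<\mu$; it is $\frac1{m_u}-\frac1{m_{u'}}$ if it is glued to $u'\in P$ with $m_{u'}>m_u$; otherwise it is $0$. It is always at most $\frac1{m_u}$, so the sides of one type contribute at most $1$ in total. Hence, in $T_\mu$, generators with $d_{Q_\mu}(x)\ge3$ contribute at most $3X(Q_\mu)$, and those with $d_{Q_\mu}(x)=1$ at most $b(Q_\mu)$.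

Let $d_{Q_\mu}(x)=2$, i.e. $\mu_2\ge\mu>\mu_3$, and let $e_{12}$ be the number of edges glued between types 1 and 2 in $P$. On such an edge the type 1 side contributes $0$ and the type 2 side $\frac1{\mu_2}-\frac1{\mu_1}$. So the contribution of $x$ is at most
$$\frac{\mu_1-e_{12}}{\mu_1}+\frac{\mu_2-e_{12}}{\mu_2}+e_{12}\Big(\frac1{\mu_2}-\frac1{\mu_1}\Big)=\frac{2(\mu_1-e_{12})}{\mu_1}\le\frac2{\mu_1}\Big(\sum_{j\ge3}\mu_j+\partial_x\Big),$$
since the remaining type 1 sides are glued to types $j\ge3$ or unglued in $P$. Weight with $a_\mu$ and sum over $\mu_3<\mu\le\mu_2$; there $\sum a_\mu\le A(\mu_1)=\mu_1^\theta$. The result is at most $2\mu_1^{\theta-1}(\sum_{j\ge3}\mu_j+\partial_x)\le2\big(\sum_{j\ge3}A(\mu_j)+\partial_x\big)$, because $\mu_j\le\mu_1$. Adding up with Lemma 5,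
$$\sum_\mu a_\mu T_\mu\le3\mathcal X+(\mathcal X+|\partial P|)+2(\mathcal X+|\partial P|)=6\mathcal X+3|\partial P|.$$
Insert this in (11): $\frac32(6\mathcal X+3|\partial P|)+3\mathcal X=12\mathcal X+\frac92|\partial P|$. $\square$

## 10. Part (b): every diagram contains a collection with $\Phi<0$

**Lemma 7.** If $n\ge n_0(c)$, $\mathcal E$ holds and $|P|\le r$, then
$$\sum_{\mu:Q_\mu\ne\emptyset}a_\mu\Phi(Q_\mu)\le-\delta|P|^\theta+|\partial P|\big(\tfrac12\log N+15K\ell_*^3\big)-\log N\sum_\mu a_\mu\chi_0(Q_\mu).$$

*Proof.* **Step 1: on $\mathcal E$, each nonempty $Q=Q_\mu$ is admissible.** Note $|Q|\le|P|\le r$. Let $Q'$ be the set of triangles of a closed component of $\Sigma(Q)$. All generators occurring in $Q'$ have both their sides in $Q'$, so $\Sigma(Q')$ is this component. If its Euler genus were at most $3$, $Q'$ would be a present type I collection with at most $r$ triangles. So every closed component has Euler genus at least $4$.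

**Step 2: genus is controlled by boundary and vertex deficit.** By Step 1 there are at most $h(Q)/4$ closed components, and there are at most $B(Q)$ components with boundary. Let $h_j$ and $\beta_j$ be the Euler genus and the number of boundary circles of the $j$-th component. From $V=\sum_j(2-h_j-\beta_j)+\frac12(3|Q|+B)-|Q|$ we get
$$h\le2\,\#\text{components}+\tfrac B2+\big(\tfrac12|Q|-V\big)\le\tfrac h2+\tfrac52B+\big(\tfrac12|Q|-V\big),$$
so
$$h(Q)\le5B(Q)+2\big(\tfrac12|Q|-V(Q)\big).$$

**Step 3: sum with weights.** By (7) and Lemma 5,
$$\sum a_\mu B(Q_\mu)\le\sum a_\mu(b+3X)(Q_\mu)\le4\mathcal X+|\partial P|.$$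
With Lemma 6,
$$\sum a_\mu h(Q_\mu)\le5(4\mathcal X+|\partial P|)+24\mathcal X+9|\partial P|=44\mathcal X+14|\partial P|.$$
Again by Lemma 5, $\sum a_\mu(b-X)(Q_\mu)\le|\partial P|-(1-\theta)\mathcal X=|\partial P|-\frac1{10}\mathcal X$. Insert all this in (8):
$$\sum a_\mu\Phi(Q_\mu)\le-\delta\mathcal A+K\ell_*^3(48\mathcal X+15|\partial P|)+\tfrac12\log N\big(|\partial P|-\tfrac1{10}\mathcal X\big)-\log N\sum a_\mu\chi_0(Q_\mu).$$
Since $\ell_*=O(\log\log N)$, for $n$ large $48K\ell_*^3\le\frac1{20}\log N$, and the $\mathcal X$-terms sum to at most $0$. Finally $\mathcal A\ge|P|^\theta$. $\square$

This is where the size $r=\lceil(\log N)^3\rceil$ is used: regions must be small enough that a unit of genus costs much less than $\log N$.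

**Proof of (b).** Let $n$ be large, let $\mathcal E$ hold and suppose $s_1=1$ in $\Gamma(n,p)$. Take $D$ with $k$ faces as in Section 9. We find a region $P$, $|P|\le r$, for which the right side in Lemma 7 is negative. Then, as all $a_\mu>0$, $\Phi(Q_\mu)<0$ for some nonempty $Q_\mu$. It has at most $r$ triangles, all present, and it is admissible by Step 1 of the proof of Lemma 7. So it is a present type II collection, contradicting $\mathcal E$.

**Case A: $k\le r$.** Take for $P$ all faces. Then $|\partial P|=1$, and the boundary side carries $s_1$, so $\chi_0(Q_1)=1$; also $a_1=1$. The right side is at most $-\delta+\frac12\log N+15K\ell_*^3-\log N<0$ for $n$ large.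

**Case B: $k>r$.** The purpose is to find a region of at most $r$ faces with very small boundary. The dual graph of the faces of $D$ is planar with maximum degree at most $3$. We use Lipton–Tarjan (*Applications of a planar separator theorem*, SIAM J. Comput. 9 (1980), Theorem 3): for $0<\epsilon\le1$ a $k$-vertex planar graph has a set of $O(\sqrt{k/\epsilon})$ vertices whose removal leaves no component with more than $\epsilon k$ vertices. Applied with $\epsilon=r/k$, it gives a set $W$ of $O(k/\sqrt r)$ faces whose removal leaves components of at most $r$ faces. Partition the faces into these components and the singletons $\{w\}$, $w\in W$. Every edge between different parts has a side on a face of $W$. So there are at most $3|W|$ such edges, with two sides each, and the boundary sizes of the parts sum to at most $6|W|+1\le C_2k/\sqrt r$ with an absolute constant $C_2$. The part sizes sum to $k$, so some part $P$ has $|\partial P|\le C_2|P|/\sqrt r$. As $|P|\le r$,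
$$|\partial P|\log N\le C_2|P|^\theta r^{1-\theta}r^{-1/2}\log N=C_2|P|^\theta r^{-2/5}\log N\le C_2|P|^\theta(\log N)^{-1/5}<\delta|P|^\theta$$
for $n$ large, while $\frac12\log N+15K\ell_*^3\le\log N$. So the right side in Lemma 7 is negative.

Hence for $n$ large $\Gamma(n,p)$ is nontrivial on $\mathcal E$, and by Lemma 4
$$\limsup_nh(n,cn^{-3/2})\le1-\liminf_nP(\mathcal E)<1 .$$
This proves (b). With (a) and Section 1, $c(n)\to c^*\in(0,\infty)$. $\square$

## 11. Loopless cubic maps and the value of $\gamma$

All maps are connected and planar (on the oriented sphere), with loops and multiple edges allowed. By duality $\tau_{2m}=\lambda_m$, the number of rooted *loopless* cubic maps with $2m$ vertices. Let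
$$c_m=\frac{2^{2m+1}(3m)!!}{(m+2)!\,m!!}$$
be the number of *all* rooted cubic maps with $2m$ vertices (Mullin–Nemeth–Schellenberg, *The enumeration of almost cubic maps*, 1970). By Stirling's formula $c_m^{1/m}\to4\cdot3^{3/2}=12\sqrt3$. For example $c_1=4$ (one rooting of the theta graph, three of the dumbbell) and $c_2=32$.

The plan is to strip from a cubic map the parts that hang on bridges and are responsible for loops. What remains is a loopless cubic map, and this gives an equation between the generating functions.

**Definition (cactoid, cactus).** A graph is *cactoid* if each of its edges lies on at most one cycle (loops and double edges count as cycles of length 1 and 2). A *cubic cactus* is a cactoid cubic map.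

The dumbbell is a cactus; the theta graph is not, since each edge lies on two cycles. In a cactoid cubic graph the number of half-edges at a vertex lying on cycles is $0$ or $2$: distinct cycles share no edge, each uses two half-edges at the vertex, and the degree is 3.

**Lemma 8.** A finite connected cactoid graph with at least one edge, all of whose vertices have degree 3 except at most one of degree 2, has a loop.

*Proof.* Suppose there is no loop. Take a path $w_0,\dots,w_t$ that starts at the exceptional vertex (at any vertex, if there is none) and cannot be extended at $w_t$. There is no loop, so $t\ge1$ and $w_t$ has degree 3. By maximality, its two edges other than $w_{t-1}w_t$ go to vertices of the path other than $w_t$. With the path they form two different cycles containing the edge $w_{t-1}w_t$, a contradiction. $\square$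

**Step 1: count cactus pieces.** For a bridge $e$ of a cubic map and one end of it, the *branch* is the component of $G-e$ containing that end, with $e$ as its *stem*. A *cactus piece* is a cactoid branch, considered as a planar object hanging on its stem. Let $P(s)$ be the generating function of cactus pieces, $s$ marking vertices. At the end vertex of the stem, the other two half-edges either belong to two bridges, which gives two pieces, or to one cycle. In the second case each other vertex of the cycle carries a cactus piece on one of the two sides of the cycle. So
$$P=sP^2+\frac s{1-2sP}.$$
The coefficients begin $P=s+3s^3+\cdots$. With 3 vertices there are the fork with two loops, and the digon carrying a loop piece on either of two sides.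

With $v=s^2$ and $y=sP$, a power series in $v$ with nonnegative coefficients, we get $y=y^2+\frac v{1-2y}$, that is
$$v=y(1-y)(1-2y). \tag{12}$$
The right side is increasing in $y$ on $[0,\frac{3-\sqrt3}6]$: its derivative $1-6y+6y^2$ is positive inside. It takes the value $\frac1{6\sqrt3}$ at the right end. Let $g$ be the inverse function on $[0,\frac1{6\sqrt3})$; it is analytic and agrees with $y$ near $0$. Suppose the radius of convergence $\varrho_y$ of $y(v)$ were less than $\frac1{6\sqrt3}$. Then $y=g$ on $[0,\varrho_y)$, and $g$ would continue $y$ analytically to a neighborhood of $\varrho_y$. This contradicts Pringsheim's theorem: a power series with nonnegative coefficients is singular at its radius of convergence. So $y$ is analytic for $|v|<\frac1{6\sqrt3}$, and there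
$$|y(v)|\le y(|v|)<\tfrac{3-\sqrt3}6<\tfrac12.$$

**Step 2: cacti are negligible.** Each cubic cactus has a bridge, since the number of half-edges at a vertex on cycles is even. Cacti with a marked directed bridge have generating function $P^2=y^2/v$. So the number of rooted cacti with $2m$ vertices is at most the number of cacti with a root and a marked directed bridge, which is
$$6m\,[v^m](y^2/v)=O\big((6\sqrt3+o(1))^m\big).$$

**Step 3: the core of a non-cactus.** Let $G$ be a cubic map that is not a cactus. Identify a branch with its vertex set; its stem is the only edge leaving it. Two branches $C_1,C_2$ with stems $e_1,e_2$ are nested, or disjoint, or have union $V(G)$. (If $e_1\neq e_2$, removing both leaves three components in a row, and one checks the four combinations; if $e_1=e_2$ the branches are equal or complementary.)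

If both are cactoid, the union is not $V(G)$. Indeed, a cycle uses no bridge, so two cycles sharing an edge lie on the same side of $e_1$, hence both in $C_1$ or both in $V(G)\setminus C_1\subset C_2$. If the union were $V(G)$, then $G$ would be cactoid.

So the maximal cactoid branches $C_1,C_2,\dots$ of $G$ are pairwise disjoint. Let $W=V(G)\setminus\bigcup C_i$ and $G'=G[W]$.

- *$W\ne\emptyset$, and $G'$ is connected.* If $W=\emptyset$, the $C_i$ partition $V(G)$. Each is joined to the rest by one edge only, so by connectedness there are exactly two, with the same stem, and their union is $V(G)$, which is excluded. (One alone is impossible, since a branch is not all of $V(G)$.) $G'$ is connected, since a path between vertices of $W$ that enters a branch must leave it by the same edge.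
- *Degrees in $G'$ are 2 or 3.* If $w\in W$ carried exactly two stems of maximal cactoid branches, its third edge would be the only edge leaving $w$ and these two branches. So it would be a bridge, and we would have a larger cactoid branch. If $w$ carried three stems, $G$ would be cactoid.
- *Not all degrees in $G'$ are 2.* Otherwise $G'$ is a cycle, every cycle of $G$ is $G'$ or lies in some $C_i$, and $G$ would be cactoid.

So suppressing the vertices of degree 2 of $G'$ gives a cubic map $\mathrm{core}(G)$. *It is loopless.* A loop at $w$ would come from a cycle of $G'$ through $w$ whose other vertices have degree 2 in $G'$. Then the third edge at $w$ would be the only edge leaving this cycle with its attached branches, hence a bridge of $G$ with a cactoid branch containing $w\in W$. That branch would lie in a maximal one, a contradiction.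

Each vertex of degree 2 of $G'$ carries one maximal cactoid branch, on one of the two sides. So $G$ is obtained from the loopless cubic map $\mathrm{core}(G)$ by placing on each edge a finite sequence of vertices carrying cactus pieces, each on one of two sides.

**Step 4: conversely, every such placement has the given core.** Let $G$ be obtained in this way from a loopless cubic map $\mathsf K$, and let $V_0$ be the set of vertices of the subdivided $\mathsf K$. We claim: *$G$ is not a cactus, and no cactoid branch $C$ of $G$ meets $V_0$.*

If $G$ is a cactus, then so is $\mathsf K$, contradicting Lemma 8. Suppose a cactoid branch $C$ with stem $e$ meets $V_0$. If $e$ is not an edge of the subdivided $\mathsf K$, then $C$ contains the subdivided $\mathsf K$, so $\mathsf K$ is cactoid, contradicting Lemma 8. If $e$ lies on the subdivided edge $\bar e$ of $\mathsf K$, then $\bar e$ is a bridge of $\mathsf K$ and $C$ contains a subdivision of a component $\mathsf K_1$ of $\mathsf K-\bar e$. So $\mathsf K_1$ is cactoid, all its degrees are 3 except one which is 2, and it has a loop by Lemma 8. This contradicts that $\mathsf K$ is loopless, and proves the claim.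

Hence every cactoid branch of $G$, being connected and disjoint from $V_0$, lies inside one of the placed pieces. The placed pieces are themselves cactoid branches, so they are exactly the maximal ones; $W=V_0$ and $\mathrm{core}(G)=\mathsf K$.

**Step 5: the functional relation.** By Steps 3 and 4, pairs ($G$ non-cactus, directed edge of its core) correspond bijectively to rooted loopless cubic maps $\mathsf K$ with a sequence of (side, piece) on each edge; rooted maps have no automorphisms. Each placed vertex with its piece has weight $2sP=2y$, so each core edge contributes the factor $u=\frac1{1-2y}$. A core with $2m$ vertices has $3m$ edges. Hence, with $v$ marking half the number of vertices, these pairs are counted by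
$$\Lambda(\psi(v)),\qquad\Lambda(z)=\sum_m\lambda_mz^m,\qquad\psi(v)=vu^3=\frac{y(1-y)}{(1-2y)^2},$$
where the last equality is (12).

*Check with 4 vertices.* Here $\psi=v(1+6v+\cdots)$ and $\Lambda=z+4z^2+\cdots$, so $[v^2]\Lambda(\psi(v))=6+4=10$. By hand: $K_4$ gives 1 pair, the square with doubled edges 3, and the theta graph with one loop piece (6 directed core edges, no symmetry) 6. The rooted non-cacti with 4 vertices number $1+3+12=16$. The cacti are the three-loop star (4 rootings) and the digon with two loop pieces, on the same side or on different sides (6 rootings each), again 16. The total is $32=c_2$.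

**Step 6: the radius of convergence of $\Lambda\circ\psi$.** Rooting $G$ at the first edge of the subdivided directed core edge is injective, so $[v^M]\Lambda(\psi(v))\le c_M$. A non-cactus $G$ with $2M$ vertices has $6M$ directed edges and at least $2$ directed core edges, and automorphisms act freely on both. So
$$[v^M]\Lambda(\psi(v))\ge\tfrac2{6M}\,\#\{\text{rooted non-cacti with }2M\text{ vertices}\}.$$
By Step 2 cacti are exponentially negligible compared with $c_M=(12\sqrt3+o(1))^M$. So $\Lambda\circ\psi$ has radius of convergence exactly $v_0=\frac1{12\sqrt3}<\frac1{6\sqrt3}$.

**Step 7: the radius of convergence of $\Lambda$.** All series have nonnegative coefficients, and by Step 1 $\psi$ is analytic for $|v|<\frac1{6\sqrt3}$ and increasing on $[0,\frac1{6\sqrt3})$. Let $\rho$ be the radius of $\Lambda$. For $0<v<v_0$ we have $\Lambda(\psi(v))<\infty$, so $\rho\ge\psi(v)$; hence $\rho\ge\psi(v_0)$. If $\rho>\psi(v_0)$, then $\psi(v_1)<\rho$ for some $v_1\in(v_0,\frac1{6\sqrt3})$. Expanding the convergent sum $\sum\lambda_m\psi(v_1)^m$ of nonnegative terms, $\Lambda\circ\psi$ would converge at $v_1$, a contradiction. So $\rho=\psi(v_0)$. As $\gamma=\limsup_m\lambda_m^{1/(2m)}=\rho^{-1/2}$, we get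 $\gamma^{-2}=\psi(v_0)$.

**Step 8: evaluation.** Put $t=1-2y(v_0)\in(\frac1{\sqrt3},1)$. Since $y(1-y)=\frac{1-t^2}4$, (12) reads $v_0=\frac{t(1-t^2)}4$, so $t(1-t^2)=\frac1{3\sqrt3}$. With $t=\sigma/\sqrt3$ this becomes
$$\sigma^3-3\sigma+1=0,\qquad\sigma\in(1,\sqrt3).$$
The cubic is increasing there, so it has at most one root. Let $C=\cos(2\pi/9)$. Then $\sigma=2C\approx1.532$ lies in this interval and is the root, since $8C^3-6C=2\cos\frac{2\pi}3=-1$. Hence
$$\psi(v_0)=\frac{1-t^2}{4t^2}=\frac{3-4C^2}{16C^2}.$$
From $4C^3-3C=-\frac12$ we have $C(3-4C^2)=\frac12$, so $\psi(v_0)=\frac1{32C^3}$. Therefore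
$$\gamma^2=32\cos^3(2\pi/9)\approx14.385,\qquad c^*=\frac1{12\sqrt2\,\gamma}=\frac1{96\cos^{3/2}(2\pi/9)}\approx0.01554 .$$
This proves (c) and completes the proof of Theorem 1. $\square$
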